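# Products of two Speh representations have a single chain of submodules

## 1. Functors that strip letters, and how chains lift through them

Let $F$ be a $p$-adic field, $G_n=GL_n(F)$ and $\nu=|\det|$. All representations are smooth, complex and of finite length; $\times$ is normalized parabolic induction, $J_{(n_1,\dots,n_k)}$ is the normalized Jacquet functor along the standard parabolic with blocks $n_1,\dots,n_k$, $\ell(V)$ is the length of $V$, and $JH(V)$ is its set of composition factors. Fix a supercuspidal representation $\rho$ of $G_m$ and put $\rho_i=\rho\nu^i$ for $i\in\mathbb Z$. These are pairwise inequivalent. We call the integer $i$ a letter.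

**Definition (removing a letter).** For $V$ of finite length and $k\ge1$, the Jacquet module $J_{(mk,\cdot)}(V)$ is a direct sum of pieces according to the cuspidal support of the first factor. Let $J_{i^k}(V)$ be the piece in which the first factor has cuspidal support $\rho_i$ repeated $k$ times, and write $J_i=J_{i^1}$.

The functor $J_{i^k}$ is exact, because a Jacquet functor is exact and so is passing to a direct summand of this kind. The product $\rho_i^{\times k}=\rho_i\times\dots\times\rho_i$ is irreducible, and it is the only irreducible representation with its cuspidal support. So all composition factors of $J_{i^k}(V)$ have the form $\rho_i^{\times k}\otimes\sigma$. For example, $V=\rho_0\times\rho_1$ has $J_0(V)=\rho_0\otimes\rho_1$, $J_1(V)=\rho_1\otimes\rho_0$ and $J_2(V)=0$.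

We compose such functors, each new one acting on the last tensor factor. A composite $\Phi$ is exact and its values are representations of $G_{mk_1}\times G_{mk_2}\times\dots\times G_{n'}$. We say that $\Phi$ kills $V$ if $\Phi(V)=0$.

Here is what these functors are for. We shall study $A\times B$ where $A$ and $B$ are Speh representations. Such a representation is encoded by a rectangle of letters. For six well-chosen sequences of letters we shall get
$$\Phi(A\times B)\cong K\otimes(A'\times B'),\qquad K\ \text{irreducible},$$
where $A',B'$ are the same rectangles with a row or a column stripped off. If the submodules of the smaller product form a chain, the next two lemmas carry this property back to $A\times B$, as long as nothing has been killed.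

**Lemma 1 (lifting a chain).** Let $\Phi$ be an exact functor, $\pi$ of finite length, and suppose the submodules of $\Phi(\pi)$ form a chain. If $W\subset\pi$ is a submodule none of whose composition factors is killed, then the submodules of $W$ form a chain.

*Proof.* Let $S,T\subset W$. By exactness $\Phi(S),\Phi(T)$ are submodules of $\Phi(\pi)$; say $\Phi(S)\subset\Phi(T)$. Then $\Phi(S+T)=\Phi(S)+\Phi(T)=\Phi(T)$, so $\Phi((S+T)/T)=0$. But $(S+T)/T$ is a subquotient of $W$, and no constituent of $W$ is killed. So $S+T=T$, that is, $S\subset T$. $\square$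

**Lemma 2.** Let $K$ be an irreducible representation of $G$ and $U$ a representation of $G'$. Every $G\times G'$-submodule of $K\otimes U$ is $K\otimes U'$ for a submodule $U'\subset U$.

*Proof.* Let $M\subset K\otimes U$ be a submodule, and $H\subset G$ a compact open subgroup with $K^H\neq0$. The finite dimensional space $K^H$ is a simple module over the Hecke algebra of $(G,H)$, so by Burnside this algebra acts through all of $\mathrm{End}(K^H)$. Hence $M^H\subset K^H\otimes U$ equals $K^H\otimes U_H$ for a subspace $U_H\subset U$, stable under $G'$. If $H_1\subset H$, applying the projector $e_H$ to $M^{H_1}=K^{H_1}\otimes U_{H_1}$ gives $M^H=K^H\otimes U_{H_1}$, so $U_{H_1}=U_H=:U'$. As $M$ is the union of the $M^H$, $M=K\otimes U'$. $\square$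

So $K\otimes U$ has a chain of submodules if and only if $U$ has one.

## 2. Socle levels and the product $\pi_s$

**Definition (socle filtration).** Let $\pi$ be of finite length and $\pi_{(0)}=0$. For $n\ge1$ let $\pi^{(n)}$ be the maximal semisimple subrepresentation of $\pi/\pi_{(n-1)}$ and let $\pi_{(n)}\supset\pi_{(n-1)}$ satisfy $\pi_{(n)}/\pi_{(n-1)}=\pi^{(n)}$. Only nonzero levels $\pi^{(n)}$ are counted; their number is the level rank $r(\pi)$. We call $\pi$ uniserial if every nonzero level is irreducible.

The definition makes sense for modules over any ring. The module $k[X,Y]/(X^2,Y^2)$ over itself ($k$ a field) has socle spanned by $XY$, then a second level spanned by $X,Y$, then a third spanned by $1$. Its socle and its largest semisimple quotient are simple, and still it is not uniserial. So knowing the bottom and the top of a module is in general not enough.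

**Lemma 3.** A nonzero $\pi$ is uniserial if and only if its submodules form a chain. In that case $r(\pi)=\ell(\pi)$, and the $\pi_{(n)}$ are all its submodules.

*Proof.* Let all levels be simple. A nonzero submodule contains a simple submodule, hence contains the simple socle $\pi_{(1)}$. The levels of $\pi/\pi_{(1)}$ are the levels $2,3,\dots$ of $\pi$, so by induction on length its submodules form a chain, and therefore so do those of $\pi$. Conversely, if the submodules of $\pi$ form a chain, so do those of $\pi/\pi_{(n-1)}$. Two distinct simple submodules would not be comparable, so the socle of this quotient is simple or zero. Then $(\pi_{(n)})$ is a composition series, and a module whose submodules form a chain has no other submodules than the members of its composition series. $\square$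

**Definition (Speh representations).** Let $\tau$ be a unitary supercuspidal representation of $G_m$ and $a,c\ge1$. Let $\tau_a$ be the discrete series representation of $G_{ma}$ attached to the segment $\tau\nu^{(a-1)/2},\dots,\tau\nu^{-(a-1)/2}$. The Speh representation $\rho_c(\tau_a)$ of $G_{mac}$ is the unique irreducible quotient of $\tau_a\nu^{(c-1)/2}\times\tau_a\nu^{(c-3)/2}\times\dots\times\tau_a\nu^{-(c-1)/2}$.

For $c=1$ this is $\tau_a$ itself. For $m=1$, $\tau=1$, $a=1$, $c=2$, it is the irreducible quotient of $\nu^{1/2}\times\nu^{-1/2}$, the trivial representation of $G_2$.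

Given positive integers $a,b,c,d$ and $s\in\mathbb C$, put
$$\pi_s=\rho_c(\tau_a)\nu^{s}\times\rho_d(\tau_b)\nu^{-s},$$
a representation of $G_n$ with $n=m(ac+bd)$. Is $\pi_s$ always uniserial? This is Conjecture 3.3 in "Open Problems in Representation Theory", where the case $c=d$, $a=b$ is recorded as due to Tadić. The answer is yes, and the length comes with it.

**Theorem B.** $\pi_s$ is uniserial for all $s\in\mathbb C$ and all positive integers $a,b,c,d$. Let $w=2|\mathrm{Re}\,s|$. If $\tau\nu^{s-(a+c)/2}\not\cong\tau\nu^{-s-(b+d)/2+k}$ for all $k\in\mathbb Z$, then $\pi_s$ is irreducible. Otherwise $r(\pi_s)=\ell(\pi_s)=1+\max(0,N)$ with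
$$N=\min\Big\{a,b,c,d,\ w-\tfrac{|a-b+c-d|}2,\ w-\tfrac{|a-b-c+d|}2,\ \tfrac{a+b+c+d}2-w\Big\}.$$

## 3. Segments, Jacquet modules and words

A segment is $[f,e]$ with integers $f\le e$, its begin and its end; $[f,f-1]$ is the empty segment and is dropped from multisegments. We write $[f,e]\prec[f',e']$ if $f<f'\le e+1$ and $e<e'$, and call two segments linked if one precedes the other. Thus $[0,1]\prec[1,2]$ and $[0,1]\prec[2,3]$, while $[0,1],[3,3]$ are not linked and neither are $[0,3],[1,2]$. Let $\delta([f,e])$ be the unique irreducible sub of $\rho_e\times\dots\times\rho_f$, and $Z([f,e])$ that of $\rho_f\times\dots\times\rho_e$. We use the following facts.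

**Fact F1** (Bernstein–Zelevinsky 1977; Zelevinsky 1980, §1). Jacquet functors are exact and left adjoint to induction (Frobenius reciprocity). They satisfy the geometric lemma: $J_{(k,\cdot)}(V\times W)$ is glued from pieces which on $V_1\otimes V_2$ in $J(V)$ and $W_1\otimes W_2$ in $J(W)$ are $(V_1\times W_1)\otimes(V_2\times W_2)$. Moreover $[V\times W]=[W\times V]$ in the Grothendieck group; so if $V\times W$ is irreducible, then $V\times W\cong W\times V$.

**Fact F2** (Zelevinsky). $\delta(\Delta)\times\delta(\Delta')$ is irreducible if and only if $\Delta,\Delta'$ are not linked; products of pairwise unlinked ones are irreducible; and $J(\delta([f,e]))=\sum_k\delta([k+1,e])\otimes\delta([f,k])$.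

**Fact F3** (Langlands classification; Zelevinsky, Thm 7.1 combined with F7). Call an order $\Delta_1,\dots,\Delta_k$ admissible if $\Delta_q\not\prec\Delta_p$ for $p<q$; nondecreasing ends, or nondecreasing begins, are enough. In an admissible order $\delta(\Delta_1)\times\dots\times\delta(\Delta_k)$ has a unique irreducible sub $L(\Delta_1+\dots+\Delta_k)$, of multiplicity one in the product; in the reverse order it is the unique irreducible quotient. All constituents are $L(\mathfrak n')$ with $\mathfrak n'$ obtained from $\Delta_1+\dots+\Delta_k$ by successive elementary operations: replace linked $\Delta,\Delta'$ by $\Delta\cup\Delta'$ and $\Delta\cap\Delta'$. Finally $L(\mathfrak n)^\vee=L(\mathfrak n^\vee)$, where $[f,e]^\vee=[-e,-f]$ in the line of $\rho^\vee$.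

For example, $L([0,0]+[1,1])$ is the sub of $\rho_0\times\rho_1$, so it is $Z([0,1])$, and the other constituent is $L([0,1])=\delta([0,1])$.

**Fact F4** (Zelevinsky, Thm 6.1). If $\Delta_p\not\prec\Delta_q$ for $p<q$, the socle of $Z(\Delta_1)\times\dots\times Z(\Delta_k)$ is irreducible; it is denoted $Z(\Delta_1+\dots+\Delta_k)$.

**Fact F5** (Kret–Lapid, C. R. Acad. Sci. Paris 350 (2012)). If $f_1<\dots<f_k$ and $e_1<\dots<e_k$, then in the Grothendieck group each $J_{(\cdot,\cdot)}L(\sum_r[f_r,e_r])$ is $\sum L(\sum_r[t_r+1,e_r])\otimes L(\sum_r[f_r,t_r])$ over all $t_1<\dots<t_k$ with $f_r-1\le t_r\le e_r$ of the right total size.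

For example, for $L([0,0]+[1,1])$ one may cut the first row ($t=(-1,1)$) but not the second ($t=(0,0)$ is not increasing). So $J_0=\rho_0\otimes\rho_1$ and $J_1=0$, as it should be for $Z([0,1])$.

**Fact F6.** Let $\theta(g)={}^tg^{-1}$. Then $\pi\circ\theta\cong\pi^\vee$ for irreducible $\pi$ (Gelfand–Kazhdan), and $(V\times W)\circ\theta\cong(W\circ\theta)\times(V\circ\theta)$.

**Fact F7** (Zelevinsky; Aubert 1995). The Zelevinsky–Aubert involution $D$ is a ring automorphism of the Grothendieck ring preserving irreducibles, with $D(L(\mathfrak n))=Z(\mathfrak n)$. We use it only for lengths.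

**Definition (words).** If $J_{(m,\dots,m)}(\pi)$ has semisimplification $\sum\rho_{i_1}\otimes\dots\otimes\rho_{i_l}$, the tuples $(i_1,\dots,i_l)$, with multiplicity, are the words of $\pi$.

The only word of $\delta([f,e])$ is $(e,e-1,\dots,f)$, that of $Z([f,e])$ is $(f,\dots,e)$. By F1 the words of $V\times W$ are the shuffles of a word of $V$ and a word of $W$. So every word of a (constituent of a) product of $\delta(\Delta)$'s starts with an end of one of the $\Delta$'s. Also, $J_i(V)\ne0$ if and only if $V$ has a word starting with $i$.

If no word of $\Pi$ starts with $i$, then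
$$J_{i^k}(\rho_i^{\times k}\times\Pi)\cong\rho_i^{\times k}\otimes\Pi.\tag{3.1}$$
Indeed, in the geometric lemma $\Pi$ cannot contribute any letter $i$ to the first factor, so all $k$ come from $\rho_i^{\times k}$, and only one piece is left.

**Lemma 4 (peeling).** Let $\kappa=\rho_i^{\times k}$, let $L$ be irreducible, and let $\kappa\otimes\sigma$ be an irreducible quotient of $J_{i^k}(L)$ such that no word of $\sigma$ starts with $i$. Then $J_{i^k}(L)=\kappa\otimes\sigma$. Up to isomorphism $L$ is the only irreducible representation with $J_{i^k}(L)\cong\kappa\otimes\sigma$.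

*Proof.* By Frobenius $L\hookrightarrow\kappa\times\sigma$, and $J_{i^k}(\kappa\times\sigma)=\kappa\otimes\sigma$ by (3.1). So $J_{i^k}(L)$ is a nonzero submodule of the irreducible $\kappa\otimes\sigma$. By exactness exactly one constituent of $\kappa\times\sigma$, counted with multiplicity, is not killed by $J_{i^k}$. Any irreducible $L'$ with $J_{i^k}(L')\cong\kappa\otimes\sigma$ also embeds in $\kappa\times\sigma$, so it is that constituent. $\square$

**Lemma 5 (exchange).** Let $\kappa,\kappa'$ be supercuspidal representations of $G_m$ with $\kappa'\not\cong\kappa,\kappa\nu^{\pm1}$. If $L$ is irreducible and $J_{(m,\dots,m)}(L)$ has a constituent $\cdots\otimes\kappa\otimes\kappa'\otimes\cdots$, it also has the constituent with these two adjacent factors exchanged.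

*Proof.* Merge the two blocks. Some constituent of the Jacquet module of $L$ for the coarser parabolic has as merged factor an irreducible $\omega$ of $G_{2m}$ with $\kappa\otimes\kappa'$ in $J(\omega)$. As $\kappa\not\cong\kappa'$, the part of $J(\omega)$ with constituents $\kappa\otimes\kappa'$ is a direct summand, so $J(\omega)$ has the quotient $\kappa\otimes\kappa'$ and $\omega\hookrightarrow\kappa\times\kappa'$. This product is irreducible, so $\omega=\kappa\times\kappa'$ and $J(\omega)=\kappa\otimes\kappa'+\kappa'\otimes\kappa$. $\square$

**Lemma 6 (separated supports).** Let $A,B$ be irreducible with cuspidal supports consisting of representations of $G_m$, and suppose that no element of $\mathrm{supp}\,A$ is isomorphic to $\kappa$ or $\kappa\nu^{\pm1}$ for any $\kappa\in\mathrm{supp}\,B$. Then $A\times B$ is irreducible.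

*Proof.* Let $L\in JH(A\times B)$. By Lemma 5, adjacent letters of a word of $L$, one from $\mathrm{supp}\,A$ and one from $\mathrm{supp}\,B$, may be exchanged. So $L$ has a word in which all $A$-letters come first. By F1 the only constituent of the Jacquet module of $A\times B$ whose first factor has support $\mathrm{supp}\,A$ is $A\otimes B$, with multiplicity one. So every constituent of $A\times B$, counted with multiplicity, contains it in its Jacquet module. There is only one constituent. $\square$

## 4. Rectangles and nine numbers

For $a,c\ge1$ put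
$$R(x;a,c)=L\Big(\sum_{r=0}^{c-1}[x+r,\,x+a-1+r]\Big),$$
and let $R(x;a,c)$ be the trivial representation of $G_0$ if $a$ or $c$ is $0$. Picture a rectangle with $c$ rows of length $a$, row $r$ being $x+r,\dots,x+a-1+r$. For $R(0;3,2)$ the rows are $0,1,2$ and $1,2,3$. By F3 (reverse order), $\rho_c(\tau_a)\nu^s=R(0;a,c)$ for $\rho=\tau\nu^{s-(a+c-2)/2}$.

Let $A=R(x;a,c)$ and $B=R(y;b,d)$ with $a,b,c,d\ge 1$, and put
$$\alpha=x+a-1,\quad\beta=y+b-1,\quad\alpha^*=x+c-1,\quad\beta^*=y+d-1.$$
The corners of the rectangle of $A$ are $x$ (smallest letter), $\alpha$, $\alpha^*$ and $x+a+c-2$ (largest letter). The differences between corresponding corners of $B$ and $A$ are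
$$u=y-x,\quad v=\beta-\alpha=u+b-a,\quad v^*=\beta^*-\alpha^*=u+d-c,\quad u^*=u+b+d-a-c.$$
A ninth number measures the overlap:
$$z=a+c-u=b+c-v=a+d-v^*=b+d-u^*,\tag{4.1}$$
so the largest letter of $A$ is $y+z-2$. Write
$$A\lhd B\iff u,v,v^*,u^*,z\ge1,\qquad N(A,B)=\min(a,b,c,d,u,v,v^*,u^*,z).$$

**Definition (the multisegments $\mathfrak n_h$).** For $0\le h\le\min(c,d)$ put $g=h+u-c$. If $0\le g\le a$, let $\mathfrak n_h=\mathfrak n_h(A,B)$ be
$$\sum_{i<c-h}[x+i,\alpha+i]+\sum_{c-h\le i<c}[x+i+g,\alpha+i]+\sum_{j<h}[y+j-g,\beta+j]+\sum_{h\le j<d}[y+j,\beta+j].$$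

The last $h$ rows of $A$ have lost their first $g$ letters, and these have been glued to the front of the first $h$ rows of $B$. The second group has begins $y,\dots,y+h-1$, the third has begins $x+c-h,\dots,x+c-1$. So $\mathfrak n_h$ is defined exactly for $\max(0,c-u)\le h\le\min(c,d,z)$. Put
$$h_0=\max(0,c-u,c-v),\qquad h_1=\min(c,d,z).$$
Then $h_1-h_0=N(A,B)$: by (4.1) the nine differences of the entries are $c,u,v$; $d,v^*,u^*$; $z,a,b$.

**Theorem A.** (i) If neither $A\lhd B$ nor $B\lhd A$, then $A\times B$ is irreducible.
(ii) If $A\lhd B$, then $A\times B$ and $B\times A$ are uniserial of length $N(A,B)+1$, with pairwise inequivalent constituents.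
(iii) If $A\lhd B$, the level $k$ socle of $A\times B$ is $L(\mathfrak n_{h_0+k-1})$ for $1\le k\le N(A,B)+1$; the levels of $B\times A$ are the same in reverse order.

**Theorem A implies Theorem B.** If $\tau\nu^{s-(a+c-2)/2}$ and $\tau\nu^{-s-(b+d-2)/2}$ lie on different lines $\{\kappa\nu^k:k\in\mathbb Z\}$, then $\pi_s$ is irreducible by Lemma 6. Suppose they lie on the same line and $\mathrm{Re}\,s\le0$. With $\rho=\tau\nu^{s-(a+c-2)/2}$ we have $\pi_s=A\times B$ with $x=0$. Comparing real exponents (recall that $\tau$ is unitary) gives $y=-2\mathrm{Re}\,s+\frac{a+c-b-d}2$. Hence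
$$u=w+\tfrac{a+c-b-d}2,\quad u^*=w-\tfrac{a+c-b-d}2,\quad v=w+\tfrac{b+c-a-d}2,\quad v^*=w-\tfrac{b+c-a-d}2,\quad z=\tfrac{a+b+c+d}2-w.$$
So $N=N(A,B)$, and $A\lhd B$ if and only if $N\ge1$. The relation $B\lhd A$ would need $-u,-u^*\ge1$, but $u+u^*=2w\ge0$. Theorem A gives the claim. If $\mathrm{Re}\,s>0$, exchange the roles of the two factors and replace $s$ by $-s$. Then $\pi_s=B\times A$ in the new notation, Theorem A covers this order too, and the formula for $N$ is symmetric under $(a,c)\leftrightarrow(b,d)$. $\square$

**Two symmetries.** First, negating the segments shows $R(x;a,c)^\vee=R(-(x+a+c-2);a,c)$ in the line of $\rho^\vee$. Put $\Theta(A,B)=(B^\vee,A^\vee)$. By F6, $(A\times B)\circ\theta\cong B^\vee\times A^\vee$, and $V\mapsto V\circ\theta$ is an exact covariant equivalence. The first corner of $B^\vee$ is $-(y+b+d-2)$ and that of $A^\vee$ is $-(x+a+c-2)$, with difference $u^*$. One reads off that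
$$(a,b,c,d,u,v,v^*,u^*,z)\quad\text{becomes}\quad(b,a,d,c,u^*,v^*,v,u,z)\ \text{ under }\Theta.\tag{4.2}$$
So $\Theta$ preserves $\lhd$ and $N$. Second, $V^\#=(V\circ\theta)^\vee$ is exact and contravariant, fixes irreducibles, and $(A\times B)^\#\cong B\times A$. So $A\times B$ is uniserial if and only if $B\times A$ is, with reversed levels. From now on we only treat $A\times B$.

## 5. The smallest products

Let $a=b=c=d=1$, $A=\rho_0$, $B=\rho_y$. If $y\ne\pm1$ the product is irreducible by F2. For $y=1$ we get $\rho_0\times\rho_1$, with words $01$ and $10$. Its unique irreducible sub is $Z([0,1])=L([0,0]+[1,1])$ with word $01$, and the quotient is $\delta([0,1])$ with word $10$; as the irreducible sub is unique, the module is uniserial. Here all nine numbers are $1$, $h_0=0$, $h_1=1$, $\mathfrak n_0=[0,0]+[1,1]$, and for $h=1$ we have $g=1$: the second group is empty and $\mathfrak n_1=[0,1]$.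

Let $A=\rho_0$ and $B=\delta([1,2])=R(1;2,1)$. The words are the shuffles of $0$ and $21$: $021$, $201$, $210$. By F2 the product is reducible, because $[0,0]\prec[1,2]$. By Lemma 5 the letters $0$ and $2$ may be exchanged, so $021$ and $201$ belong to the same constituent. Hence there are exactly two constituents, and by F3 the one with words $021$, $201$ is the unique sub $L([0,0]+[1,2])$, since the word $021$ occurs in it (apply Frobenius to $L([0,0]+[1,2])\subset\rho_0\times\delta([1,2])$). The other one is $\delta([0,2])$. The numbers are $(a,b,c,d,u,v,v^*,u^*,z)=(1,2,1,1,1,2,1,2,1)$, and $N=1$.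

For $c=d=1$ in general, $v^*=u$, $u^*=v$ and $z=a+1-u$. So $A\lhd B$ says $u,v\ge1$ and $y\le\alpha+1$, that is, $[x,\alpha]\prec[y,\beta]$. The two multisegments are $[x,\alpha]+[y,\beta]$ and $[y,\alpha]+[x,\beta]$.

The smallest case in which three levels are predicted for all of $a=b=c=d$ is $A=R(0;2,2)$, $B=R(2;2,2)$, where all nine numbers are $2$, $h_0=0$, $h_1=2$ and
$$\mathfrak n_0=[0,1]+[1,2]+[2,3]+[3,4],\quad\mathfrak n_1=[0,1]+[2,2]+[1,3]+[3,4],\quad\mathfrak n_2=[0,3]+[1,4].$$
There are $2\cdot2\cdot\binom84=280$ words, since each of $A$ and $B$ has two words by Lemma 7 below. Sorting words is no longer the way. We return to this pair in Section 11.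

## 6. Letters that can be removed from a rectangle

For $\lambda=(\lambda_0\ge\dots\ge\lambda_{c-1})$ with $0\le\lambda_r\le a$ let
$$A^\lambda=L\Big(\sum_r[x+r,\,\alpha+r-\lambda_r]\Big),$$
the rectangle with $\lambda_r$ letters removed at the end of row $r$. The numbers $\alpha+r-\lambda_r$ strictly increase with $r$.

**Definition (available).** The letter $i$ is available for $A^\lambda$ if $i=\alpha+r-\lambda_r$ for some $r$ with $\lambda_r<a$ and ($r=0$ or $\lambda_{r-1}>\lambda_r$). Then $\lambda+i$ denotes $\lambda$ with $\lambda_r$ increased by $1$.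

**Lemma 7.** (a) $J_i(A^\lambda)=\rho_i\otimes A^{\lambda+i}$ if $i$ is available for $A^\lambda$, and $J_i(A^\lambda)=0$ otherwise. The letter $i$ is not available for $A^{\lambda+i}$; so $J_{i^2}(A^\lambda)=0$.
(b) Each word of $A$ has multiplicity one and corresponds to a chain of successively available letters from $\lambda=\emptyset$ to $(a^c)$. All words of $A$ start with $\alpha$ and end with $\alpha^*$.
(c) $A\hookrightarrow Z([x+a-1,x+a+c-2])\times\dots\times Z([x,x+c-1])$ and $A=Z(\sum_{j<a}[x+j,x+j+c-1])$. Hence $D(R(x;a,c))=R(x;c,a)$ and $\ell(A\times B)=\ell(DA\times DB)$, where the pair $(DA,DB)$ has parameters $(c,d,a,b,u,v^*,v,u^*,z)$.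

*Proof.* (a) In F5 with a first factor of size one letter, exactly one row $r$ is cut, by one letter. The condition $t_{r-1}<t_r$ says $\lambda_{r-1}>\lambda_r$; it is void if row $r-1$ is empty, and then $\lambda_{r-1}=a>\lambda_r$ anyway. Ends of different rows differ, so there is at most one such $r$ for a given $i$. After the step row $r$ ends at $i-1$, and the other rows did not end at $i$.

(b) Iterate (a). For $\lambda=\emptyset$ only row $0$ may be cut, so the first letter is $\alpha$. The last letter removed is the first letter $x+c-1=\alpha^*$ of the last row.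

(c) Consider the part of the Jacquet module in F5 whose first factor has support $\{\alpha,\dots,\alpha+c-1\}$, each once. Let $\lambda_r$ be the number of letters cut from row $r$; the condition $t_{r-1}<t_r$ says $\lambda_{r-1}\ge\lambda_r$. Row $0$ is cut by at most one letter, since $\alpha-1$ does not occur. So all rows are cut by at most one, hence, by size, exactly one letter, and the part is $L(\sum_r[\alpha+r,\alpha+r])\otimes R(x;a-1,c)$. By (b) the first factor $R(\alpha;1,c)$ has the single word $(\alpha,\alpha+1,\dots,\alpha+c-1)$, so by Frobenius it is the unique sub $Z([\alpha,\alpha+c-1])$ of $\rho_\alpha\times\dots\times\rho_{\alpha+c-1}$. The part is an irreducible direct summand, so Frobenius gives $A\hookrightarrow Z([\alpha,\alpha+c-1])\times R(x;a-1,c)$. Iterating gives the embedding. Its target is in descending order, so F4 identifies $A$. Now $D(R(x;a,c))=Z(\sum_{r<c}[x+r,x+r+a-1])$ by F7, and by what we just proved (with $a$ and $c$ exchanged) this is $R(x;c,a)$. The rest follows because $D$ is a ring automorphism preserving irreducibles. $\square$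

For $A=R(0;2,2)$ the words are $1021$ and $1201$: after $1$ one may take $0$ or $2$, then the other, then $1$.

**Lemma 8.** Let $V=A^\lambda\times B^\mu$, let $i$ be a letter, $k\ge1$ the number of those among $A^\lambda,B^\mu$ for which $i$ is available, $\kappa=\rho_i^{\times k}$, and $\lambda',\mu'$ the results of removing the available $i$'s.
(a) $J_{i^k}(V)\cong\kappa\otimes(A^{\lambda'}\times B^{\mu'})$, and no word of $A^{\lambda'}\times B^{\mu'}$ starts with $i$.
(b) For $L\in JH(V)$, $J_{i^k}(L)$ is $0$ or irreducible.
(c) If $L,L'\in JH(V)$ are inequivalent and not killed by $J_{i^k}$, then $J_{i^k}(L)\not\cong J_{i^k}(L')$.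

*Proof.* (a) By Lemma 7(a) each of $A^\lambda,B^\mu$ can contribute at most one $i$ to the first factor, and only if $i$ is available. Since $k$ letters are wanted, exactly one piece of the geometric lemma survives. After removal, $i$ is available for neither factor. (b) If $J_{i^k}(L)\ne0$, take an irreducible quotient $\kappa\otimes\sigma$. Then $\sigma\in JH(A^{\lambda'}\times B^{\mu'})$ has no word starting with $i$, and Lemma 4 applies. (c) This is the uniqueness in Lemma 4. $\square$

## 7. Six moves on pairs of rectangles

**Lemma 9 (moves).** For each line of the table there is an exact functor $\Phi$ with $\Phi(A\times B)\cong K\otimes(A'\times B')$, $K$ irreducible.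

| move | $(A',B')$ | requires | lowered by 1 (others unchanged) |
|---|---|---|---|
| M1 | $R(x+1;a,c-1),\ B$ | $v\ge1$ | $c,u,v$ |
| M2 | $R(x+1;a-1,c),\ B$ | $v^*\ge1$ | $a,u,v^*$ |
| M3 | $A,\ R(y;b-1,d)$ | $v\ge1$ | $b,v,u^*$ |
| M4 | $A,\ R(y;b,d-1)$ | $v^*\ge1$ | $d,v^*,u^*$ |
| P1 | $R(x+1;a,c-1),\ R(y+1;b,d-1)$ | – | $c,d,z$ |
| P2 | $R(x;a-1,c),\ R(y;b-1,d)$ | – | $a,b,z$ |

*Proof.* The last column follows from the definitions of the nine numbers. For M1, M3, P1, P2 we remove letters one after the other, each with the multiplicity $k$ of Lemma 8, and use Lemma 8(a).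

**Move M1.** Remove $\alpha,\alpha-1,\dots,x$. After $p$ steps $\lambda=(p,0,\dots,0)$. Available for $A^\lambda$ are $\alpha-p$ (if $p<a$) and possibly $\alpha+1$; for $B$ only $\beta>\alpha$. So the letter $\alpha-p$ is available exactly once, $k=1$ throughout, and at the end row $0$ of $A$ is gone.

**Move M3.** Remove $\beta,\beta+1,\dots,\beta+d-1$. After $p$ steps $\mu=(1^p)$. Available for $B^\mu$ are $\beta+p$ (if $p<d$) and possibly $\beta-1$; for $A$ only $\alpha<\beta$. So $k=1$, and at the end every row of $B$ has lost its last letter.

**Move P2.** Put $\Gamma_A=[\alpha,\alpha+c-1]$, $\Gamma_B=[\beta,\beta+d-1]$ and remove the letters $i\in\Gamma_A\cup\Gamma_B$ in increasing order. We claim that $i$ is available for $A^\lambda$ exactly if $i\in\Gamma_A$, and likewise for $B$. Before $i$ is treated, $\lambda=(1^p)$ with $p=\min(c,\max(0,i-\alpha))$. Available are $\alpha+p$ (if $p<c$) and, if $p\ge1$ and $a\ge2$, also $\alpha-1$. If $p\ge1$ then $i>\alpha-1$, so $i$ is not the latter. If $p<c$ then $p=\max(0,i-\alpha)$, $i<\alpha+c$ and $\alpha+p=\max(\alpha,i)$; this equals $i$ exactly if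 $i\ge\alpha$. If $p=c$ then $i\ge\alpha+c$ and $i$ is neither available nor in $\Gamma_A$. This proves the claim, so $k=1$ or $2$ is the number of sets $\Gamma_A,\Gamma_B$ containing $i$. At the end every row has lost its last letter.

**Move P1.** Remove the letters $i\in[x,\alpha]\cup[y,\beta]$ in decreasing order. Before $i$ is treated, $\lambda=(p,0,\dots,0)$ with $p=\min(a,\max(0,\alpha-i))$. Available are $\alpha-p$ (if $p<a$) and, if $p\ge1$ and $c\ge2$, also $\alpha+1$. If $p\ge1$ then $i<\alpha+1$. If $p<a$ then $p=\max(0,\alpha-i)$, $i\ge x$ and $\alpha-p=\min(\alpha,i)$, which equals $i$ exactly if $i\le\alpha$. If $p=a$ then $i\le\alpha-a=x-1$, and $i$ is neither available nor in $[x,\alpha]$. So $i$ is available for $A^\lambda$ exactly if $i\in[x,\alpha]$, and likewise for $B$. At the end both first rows are gone.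

**Moves M2 and M4.** Let $\Phi_\Theta$ be the functor of M3, respectively M1, for the pair $\Theta(A,B)=(B^\vee,A^\vee)$; by (4.2) it requires $v_\Theta=v^*\ge1$. Put $\Phi(V)=(\mathrm{id}\otimes\theta)\,\Phi_\Theta(V\circ\theta)$, where $\mathrm{id}\otimes\theta$ twists the last tensor factor by $\theta$. For M2, $\Phi_\Theta(B^\vee\times A^\vee)=K\otimes(B^\vee\times R(-(x+a+c-2);a-1,c))$, and the dual of the last rectangle is $R(x+1;a-1,c)$; so F6 gives $\Phi(A\times B)\cong K\otimes(R(x+1;a-1,c)\times B)$. For M4, $\Phi_\Theta(B^\vee\times A^\vee)=K\otimes(R(-(y+b+d-2)+1;b,d-1)\times A^\vee)$, and the dual of the first rectangle is $R(y;b,d-1)$; so $\Phi(A\times B)\cong K\otimes(A\times R(y;b,d-1))$. Note that in both cases $\Phi_\Theta$ leads from $\Theta(A,B)$ to $\Theta(A',B')$. $\square$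

For $A=R(0;2,2)$, $B=R(2;2,2)$, M1 removes $1$, then $0$, and leaves $A'=\delta([1,2])$: of the two words $1021$, $1201$ of $A$, only the first starts with $10$, and $21$ remains.

**Lemma 10.** For each move $\Phi$:
(a) For $L\in JH(A\times B)$, $\Phi(L)$ is $0$ or irreducible, and inequivalent non-killed $L$ have inequivalent $\Phi(L)$.
(b) $\ell(A'\times B')$ is the number of non-killed constituents of $A\times B$, with multiplicity. So $\ell(A'\times B')\le\ell(A\times B)$, with equality if and only if nothing is killed. If the constituents of $A\times B$ are pairwise inequivalent, so are those of $A'\times B'$.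
(c) If $A'\times B'$ is uniserial and $W\subset A\times B$ is a submodule with no killed constituent, then $W$ is uniserial.

*Proof.* (a) For M1, M3, P1, P2 iterate Lemma 8(b),(c). For M2, M4 use that $V\mapsto V\circ\theta$ and $\mathrm{id}\otimes\theta$ are equivalences. (b) Exactness and (a). (c) Lemmas 1, 2 and 3. $\square$

## 8. Induction by moves, and the square where it stops

The direct plan for Theorem A(ii) is an induction on $a+b+c+d$: choose a move to a pair for which the theorem is known, and hope that nothing is killed, so that Lemma 10(c) applies with $W=A\times B$. As the length is expected to be $N+1$, we want a move that keeps $N$, that is, one whose three lowered numbers all exceed $N$.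

**Lemma 11 (good moves).** Let $A\lhd B$ and $N=N(A,B)$. Unless $a=b=c=d=u=N$, there is a move whose three lowered numbers are all $>N$. It leads to a pair with $A'\lhd B'$ and $N(A',B')=N$. If $z=N$ it can be chosen as M1 if $c>N$, as M3 if $b>N$, as M2 if $a>N$, as M4 if $d>N$.

*Proof.* The second sentence is clear: all new numbers are $\ge N\ge1$, and a number equal to $N$ was not lowered. Let $z>N$. If $c,d>N$ use P1; if $a,b>N$ use P2. Otherwise one of $c,d$ and one of $a,b$ equal $N$, and by (4.1) $z=2N-p$ with $p\in\{u,v,v^*,u^*\}$, $p\ge N$; so $z\le N$, a contradiction. Let $z=N$. By (4.1)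
$$u=a+c-N,\quad v=b+c-N,\quad v^*=a+d-N,\quad u^*=b+d-N.$$
If $c>N$ then $c,u,v>N$: M1. If $b>N$ then $b,v,u^*>N$: M3. If $a>N$ then $a,u,v^*>N$: M2. If $d>N$ then $d,v^*,u^*>N$: M4. If none of these holds, $a=b=c=d=N$ and $u=2N-z=N$. $\square$

Two things are missing. The first is an upper bound: a move only shows $\ell(A'\times B')\le\ell(A\times B)$, so to know that nothing is killed we need $\ell(A\times B)\le N+1$ from elsewhere. Section 9 supplies it.

The second is the square $a=b=c=d=u=N$. By (4.1) all nine numbers then equal $N$, so every move destroys the value $N$, and a constituent must die if the theorem is right. Lemma 10(c) says nothing about how a killed constituent sits in the module. The smallest square is $\rho_0\times\rho_1$, and there one sees that the functor alone cannot decide: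
$$J_0(\rho_0\times\rho_1)=\rho_0\otimes\rho_1=J_0\big(Z([0,1])\oplus\delta([0,1])\big),$$
and the second module is not uniserial. In Section 11 we get past this point by choosing the move so that the one killed constituent is a constituent whose position is known for another reason: it is the only irreducible quotient.

## 9. Upper bounds from first and last letters

The words of $A\times B$ start in $\{\alpha,\beta\}$ and end in $\{\alpha^*,\beta^*\}$. This restricts the multisegments $\mathfrak n$ with $L(\mathfrak n)\in JH(A\times B)$ so strongly that they can be listed.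

**Lemma 12.** (a) If $[i,e]\in\mathfrak n$ and no $[i+1,e']\in\mathfrak n$ has $e'>e$, then $L(\mathfrak n)$ has a word ending in $i$. (b) If $[f,j]\in\mathfrak n$ and no $[f',j-1]\in\mathfrak n$ has $f'<f$, then $L(\mathfrak n)$ has a word starting with $j$.

*Proof.* (a) Order $\mathfrak n$ by nondecreasing ends, with $[i,e]$ last among those with end $e$. Embed $L(\mathfrak n)$ in the product and use $\delta([i,e])\hookrightarrow\delta([i+1,e])\times\rho_i$ (F2 and Frobenius). Later segments have end $>e\ge i$ and begin $\ne i+1$, so they are not linked to $[i,i]$, and $\rho_i$ can be moved past them to the far right. Apply Frobenius. (b) Order by nondecreasing begins, with $[f,j]$ first among those with begin $f$, and use $\delta([f,j])\hookrightarrow\rho_j\times\delta([f,j-1])$. Earlier segments have begin $<f\le j$ and end $\ne j-1$, so they are not linked to $[j,j]$, and $\rho_j$ moves to the far left. $\square$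

Hence, for $L(\mathfrak n)\in JH(A\times B)$:
$$[i,e]\in\mathfrak n,\ i\notin\{\alpha^*,\beta^*\}\ \Longrightarrow\ \text{some }[i+1,e']\in\mathfrak n\text{ has }e'>e;\tag{9.1}$$
$$[f,j]\in\mathfrak n,\ j\notin\{\alpha,\beta\}\ \Longrightarrow\ \text{some }[f',j-1]\in\mathfrak n\text{ has }f'<f.\tag{9.2}$$
Put $X=[x,x+c-1]$, $Y=[y,y+d-1]$ (the begins) and $X'=[\alpha,\alpha+c-1]$, $Y'=[\beta,\beta+d-1]$ (the ends).

**Lemma 13.** If $v\ge c$ and $\mathfrak n_h$ is defined, then $L(\mathfrak n_h)$ has multiplicity at most one in $A\times B$.

*Proof.* Since $\alpha+c\le\beta$, $X'$ lies below $Y'$. Order the segments of $\mathfrak n_h$ by ends. By Frobenius $L(\mathfrak n_h)$ has as a word the concatenation $w_h$ of the decreasing runs of its segments. Words of $A$ and of $B$ have multiplicity one, so it suffices that $w_h$ is in at most one way a shuffle of a word of $A$ and a word of $B$.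

The letters of the runs with ends in $X'$ are $<\beta$. As $B$ must start with $\beta$, they come from $A$. In each state the rows have distinct ends, so each letter determines the row it is taken from; afterwards $\lambda=(a^{c-h},(a-g)^h)$. We claim inductively that before the run $\beta+j,\dots,y+j-g$ ($j<h$) we have $\lambda=(a^{c-h+j},(a-g)^{h-j})$ and $\mu=(b^j,0,\dots,0)$. In this state the only available letters are $\alpha+(c-h+j)-(a-g)=y+j-1$ for $A$ (none if $g=0$) and $\beta+j$ for $B$. The letters $\beta+j,\dots,y+j$ exceed $y+j-1$; while they are read, $B$ offers the current end of its row $j$ and possibly $\beta+j+1$. So they come from $B$ and complete its row $j$. Then at most $\beta+j+1$ is available for $B$, so $y+j-1,\dots,y+j-g$ come from $A$, and they complete its row $c-h+j$. This proves the claim for $j+1$. After $j=h-1$ (or at once if $h=0$), $A$ is exhausted, and the rest comes from $B$. All choices were forced. $\square$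

**Proposition 14.** Let $v\ge0$. Then the constituents of $A\times B$ are pairwise inequivalent and $\ell(A\times B)\le1+t_0$, where $t_0=\min(c,d,u,v^*)$ if $u,v^*\ge1$, and $t_0=0$ otherwise.

*Proof.* **Step 1: enlarge the rectangles so that no segment can disappear.** The pair $(A,R(y;b+1,d))$ has $v$-parameter $v+1\ge1$, so M3 applies to it and leads back to $(A,B)$. Invert M3 repeatedly, then P2 (which requires nothing). The numbers $c,d,u,v^*$ do not change, and we reach a pair with $v\ge c$, $a\ge c$ and $a\ge u+d$. By Lemma 10(b) both assertions pass from the larger pair to the smaller one. So assume these inequalities. Now $X'$ lies below $Y'$, and all begins are $\le\alpha$, hence $\le$ all ends. An elementary operation on $[f,e]\prec[f',e']$ gives $[f,e']$ and $[f',e]$, and the latter is nonempty. So if $L(\mathfrak n)\in JH(A\times B)$, then $\mathfrak n$ has the multiset of begins $X\sqcup Y$, and the ends $X'\sqcup Y'$, each once.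

**Step 2: describe $\mathfrak n$ by two sets of equal size.** Let $f(j)$ be the begin of the segment ending at $j$. By (9.2) $f$ is strictly increasing on $X'$ and on $Y'$. Hence elements of $X\cap Y$ lie in both $f(X')$ and $f(Y')$, and elements of the symmetric difference of $X$ and $Y$ lie in exactly one of them. Put $P=(X\setminus Y)\cap f(Y')$ and $Q=(Y\setminus X)\cap f(X')$. Since $|f(X')|=|X|$, we have $|P|=|Q|=:t$.

**Step 3: $P$ is ahead of $Q$.** An elementary operation gives the larger of two ends to the smaller of two begins. So the number of segments with begin $\le i$ and end in $Y'$ never decreases. Initially it is $|Y_{\le i}|$, finally $|Y_{\le i}|+|P_{\le i}|-|Q_{\le i}|$. Thus $|P_{\le i}|\ge|Q_{\le i}|$ for all $i$.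

**Step 4: the case $u\le0$ or $v^*\le0$.** Recall that $u\ge1$ says $x<y$, and $v^*\ge1$ says $x+c<y+d$. If one of them fails, then $X\subset Y$, or $Y\subset X$, or ($y<x$ and $y+d<x+c$). In the first two situations $P$ or $Q$ is empty, so $t=0$. In the third, all of $Y\setminus X$ lies below all of $X\setminus Y$, and $i=\min Q$ contradicts Step 3 unless $t=0$. So $f(X')=X$, $f(Y')=Y$, and $\mathfrak n$ is the sum of the multisegments of $A$ and $B$, whose $L$ has multiplicity one by F3. Hence $\ell(A\times B)=1$.

**Step 5: the case $u,v^*\ge1$.** Now $X\setminus Y$ and $Y\setminus X$ are intervals, the first below the second, of sizes $\min(c,u)$ and $\min(d,v^*)$. Let $i\in P$ and $i+1\in X\setminus Y$. Then $i\ne\alpha^*$ since $i<i+1\le\alpha^*$, and $i\ne\beta^*$ since $\beta^*\in Y$. By (9.1) the end belonging to $i+1$ exceeds an element of $Y'$; so it is in $Y'$, and $i+1\in P$. Let $i\in Y\setminus X$ and $i+1\in Q$. Then $i\ne\beta^*$ since $i<i+1\le\beta^*$, and $i\neq\alpha^*$ since $\alpha^*\in X$. By (9.1) the end belonging to $i$ is smaller than the end belonging to $i+1$, an element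 of $X'$; so $i\in Q$. Therefore $P$ consists of the last $t$ elements of $X\setminus Y$, and $Q$ of the first $t$ of $Y\setminus X$. As $f$ is increasing on $X'$ and on $Y'$, $\mathfrak n$ is determined by $t$.

Explicitly, $X\cap Y$ has $\max(0,c-u)$ elements; put $h=t+\max(0,c-u)$. Then $f(X')$ consists of the first $c-h$ elements of $X$ and $y,\dots,y+h-1$, and $f(Y')$ consists of $x+c-h,\dots,x+c-1$ and $y+h,\dots,y+d-1$. (If $u\le c$, then $c-h=u-t$, $x+c-h=y-t$ and $y+h-1=x+c+t-1$; if $u>c$, then $X\cap Y=\emptyset$ and $h=t$.) So $\mathfrak n=\mathfrak n_h$. It is defined: from $t\le\min(c,u,d,v^*)$ we get $h\le\min(c,d)$ and $0\le g\le u\le a$. There are at most $1+t_0$ possibilities, each of multiplicity at most one by Lemma 13. $\square$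

**Proposition 15.** If $A\lhd B$, then $\ell(A\times B)\le1+z$.

*Proof.* **Step 1: enlarge with $z$ fixed.** Inverting M1, M4, M2, M3 fixes $z$, never lowers any number and preserves $\lhd$. So by Lemma 10(b) we may assume $c,d\ge z$, then $a\ge\max(c,z)$ and $b\ge\max(d,z)$. By (4.1) $u=a+c-z\ge c$ and $v=b+c-z\ge c$, so $X$ is below $Y$, and $X'$ is below $Y'$. Moreover $\max X'=y+z-2$ and $\alpha=y+z-c-1\le y-1$.

**Step 2: which begins can disappear.** Let $L(\mathfrak n)\in JH(A\times B)$. An elementary operation with empty intersection deletes a begin $s$ and the end $s-1$; the other operations change neither begins nor ends. So the begins of $\mathfrak n$ are $(X\cup Y)\setminus S$ and the ends $(X'\cup Y')\setminus(S-1)$ for a set $S$. If $s\in S\cap X$, then $s-1\le x+c-2<\alpha$ because $a\ge c$, so $s-1$ is not an end. Hence $S\subset Y$. If $s\in S$, then $s-1\le y+d-2<\beta$ because $b\ge d$. Hence $S-1\subset X'$ and $S\subset[y,y+z-1]$.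

By (9.1), $Y\setminus S$ is closed under $i\mapsto i+1$ within $Y$ (here $i\ne\beta^*$, and $i\ne\alpha^*$ since $\alpha^*\in X$). So $S=[y,y+k-1]$ with $0\le k\le z$. By (9.2), $X'\setminus(S-1)$ is closed under $j\mapsto j-1$ within $X'$. If $0<k<z$, then $y+k-1\in X'\setminus(S-1)$ and $y+k-1>\alpha$, but $y+k-2\in S-1$, a contradiction. So $k\in\{0,z\}$.

By (9.1) and (9.2) the bijection from begins to ends is increasing on $X$ and on $Y\setminus S$, and its inverse is increasing on $X'\setminus(S-1)$ and on $Y'$.

**Step 3: $k=0$.** Let $t$ be the number of begins in $X$ with ends in $Y'$. By monotonicity these are the last $t$ of $X$, matched with the first $t$ of $Y'$, and the first $t$ of $Y$ are matched with the last $t$ of $X'$. So $\mathfrak n=\mathfrak n_t$. If $t\ge1$, $\mathfrak n$ contains $[y,y+z-1-t]$, which is a nonempty segment; so $t\le z-1$. In particular $\mathfrak n_t$ is defined.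

**Step 4: $k=z$.** The ends left in $X'$ are $[\alpha,y-2]$, $c-z$ of them, and the begins left in $Y$ are $\ge y+z$. So these ends are matched with the first $c-z$ begins of $X$, the last $z$ begins of $X$ with the first $z$ of $Y'$, and $\mathfrak n=\mathfrak n_z$ (with $g=a$).

There are at most $z+1$ possibilities, $\mathfrak n_0,\dots,\mathfrak n_z$, each of multiplicity at most one by Lemma 13. $\square$

**Proposition 16.** (i) If neither $A\lhd B$ nor $B\lhd A$, then $A\times B$ is irreducible. (ii) If $A\lhd B$, then $\ell(A\times B)\le N(A,B)+1$ and the constituents are pairwise inequivalent.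

*Proof.* (i) Since $[A\times B]=[B\times A]$ and exchanging $A,B$ changes the sign of $v$, we may assume $v\ge0$. If $u\le0$ or $v^*\le0$, use Proposition 14. Let $u,v^*\ge1$. If $v=0$, apply Proposition 14 to $(B,A)$, whose $v$-parameter is $0$ and whose $u$-parameter is $-u<0$. Let $v\ge1$. If $u^*\le0$, apply Proposition 14 to $\Theta(A,B)$, whose $v$-parameter is $v^*\ge0$ and whose $u$-parameter is $u^*\le0$. Otherwise $u,v,v^*,u^*\ge1$, so $z\le0$. All letters of $A$ are $\le x+a+c-2=y+z-2\le y-2$, and those of $B$ are $\ge y$; use Lemma 6.

(ii) By (4.2) and Lemma 7(c) the pairs $(A,B)$, $\Theta(A,B)$, $D(A,B)$, $D\Theta(A,B)$ give products of the same length, with $v$-parameters $v,v^*,v^*,v\ge1$. Proposition 14 for them bounds $\ell-1$ by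
$$\min(c,d,u,v^*),\quad\min(c,d,u^*,v),\quad\min(a,b,u,v),\quad\min(a,b,u^*,v^*).$$
Proposition 15 bounds it by $z$. Together these give $N(A,B)$. Inequivalence is Proposition 14 for $(A,B)$. $\square$

This proves Theorem A(i).

## 10. Uniseriality away from the square

Let $A\lhd B$ and $N=N(A,B)\ge1$. We show by induction on $a+b+c+d$ that $\pi=A\times B$ is uniserial of length $N+1$. In this section we treat all pairs except the squares $a=b=c=d=u=N$.

By Lemma 11 some move leads to a pair with $A'\lhd B'$ and $N(A',B')=N$. By induction $A'\times B'$ is uniserial of length $N+1$. As $\ell(\pi)\le N+1$ by Proposition 16, Lemma 10(b) shows that nothing is killed and $\ell(\pi)=N+1$. Lemma 10(c) with $W=\pi$ shows that $\pi$ is uniserial.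

## 11. The square: one killed constituent, and it is the top

Let $a=b=c=d=u=N$. Then all nine numbers equal $N$, and we may take $x=0$, $y=N$, so $A=R(0;N,N)$ and $B=R(N;N,N)$.

**Step 1: the irreducible quotients of $\pi$.** We locate a constituent from outside, using the other order. By Lemma 7(c) for $B$ and for $A$,
$$B\times A\hookrightarrow Z([2N-1,3N-2])\times\dots\times Z([1,N])\times Z([0,N-1]),$$
where the $2N$ segments descend one step at a time. By F4 the socle of the right side is irreducible, so $B\times A$ has the irreducible socle
$$C=Z\Big(\sum_{i<2N}[i,i+N-1]\Big)=R(0;2N,N),$$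
again by Lemma 7(c). By $\#$, $\dim\mathrm{Hom}(\pi,C')=\dim\mathrm{Hom}(C',B\times A)$ for irreducible $C'$. So $C$ is the only irreducible quotient of $\pi$, and $\dim\mathrm{Hom}(\pi,C)=1$. By Lemma 7(b) all words of $C$ start with $2N-1$.

**Step 2: M1 kills $C$ and nothing else.** The first letter removed by M1 is $\alpha=N-1\ne2N-1$, so $C$ is killed. We have $\Phi(\pi)=K\otimes(R(1;N,N-1)\times B)$. If $N=1$, the product on the right is $B$, irreducible. If $N\ge2$, the new numbers are $a=b=d=v^*=u^*=z=N$ and $c=u=v=N-1$, so by induction the product is uniserial of length $N$. In both cases exactly $N$ constituents of $\pi$ are not killed. As $\ell(\pi)\le N+1$ and $C$ is killed, $\ell(\pi)=N+1$, and $C$, occurring once, is the only killed constituent.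

**Step 3: conclusion.** Let $W=\ker(\pi\to C)$. No constituent of $W$ is killed, so $W$ is uniserial by Lemma 10(c). Every proper submodule of $\pi$ lies in a maximal one. A maximal submodule is the kernel of a map onto an irreducible quotient, so by Step 1 it is $W$. Hence the submodules of $\pi$ are $\pi$ and those of $W$, and they form a chain.

The induction is complete. The inequivalence of constituents is Proposition 16, and $B\times A$ is covered by $\#$. This proves Theorem A(ii), hence Theorem B: $\pi_s$ is uniserial for all $s$ and all $a,b,c,d$. $\blacksquare$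

For $N=2$ the argument reads as follows. M1 takes $R(0;2,2)\times R(2;2,2)$ to $\delta([1,2])\times R(2;2,2)$, with numbers $a=b=d=v^*=u^*=z=2$ and $c=u=v=1$, so $N=1$ and length two. The killed constituent is $C=R(0;4,2)=L([0,3]+[1,4])$, all of whose words start with $3$. It is $L(\mathfrak n_2)$ in the list of Section 5. We now show that the list is right for all levels.

## 12. Lowering one end of a Langlands datum

To identify the levels we must follow the multisegments $\mathfrak n_h$ through the moves. This section computes $J_{i^k}(L(\mathfrak n))$ in the situations that will come up.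

**Lemma 17.** Let $\mathfrak n$ be a multisegment and $i\in\mathbb Z$.
(a) If exactly $k\ge1$ segments of $\mathfrak n$ end at $i$ and none at $i-1$, then $J_{i^k}(L(\mathfrak n))=\rho_i^{\times k}\otimes L(\mathfrak n^-)$, where in $\mathfrak n^-$ all these ends are lowered to $i-1$.
(b) Suppose exactly one segment $[f_0,i-1]$ ends at $i-1$, and either (b1) exactly one segment $[f,i]$ ends at $i$, and $f\le f_0$; or (b2) the segments ending at $i$ are exactly $[f,i]$ and $[f_0+1,i]$. Then $J_i(L(\mathfrak n))=\rho_i\otimes L(\mathfrak n^-)$, where in $\mathfrak n^-$ the segment $[f,i]$ is replaced by $[f,i-1]$.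
In all cases no word of $L(\mathfrak n^-)$ starts with $i$.

*Proof.* Put $k=1$ in (b), and $\kappa=\rho_i^{\times k}$.

**Step 1: a criterion.** It suffices to find $\Pi$ such that (1) $L(\mathfrak n)\hookrightarrow\kappa\times\Pi$; (2) $L(\mathfrak n^-)$ is the unique irreducible sub of $\Pi$; (3) no word of $\Pi$ starts with $i$. Indeed, then $J_{i^k}(\kappa\times\Pi)=\kappa\otimes\Pi$ by (3.1), so $J_{i^k}(L(\mathfrak n))$ is a submodule of $\kappa\otimes\Pi$, nonzero by Frobenius; by Lemma 2 and (2) it contains $\kappa\otimes L(\mathfrak n^-)$. For an irreducible quotient $\kappa\otimes\sigma$ of it, $\sigma\in JH(\Pi)$ has no word starting with $i$, so by Lemma 4 it is irreducible. Hence it equals $\kappa\otimes L(\mathfrak n^-)$. The last assertion of the lemma follows from (2) and (3).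

Let $\Pi_<$ and $\Pi_>$ be the products of the $\delta(\Delta)$, in order of ends, over the segments of $\mathfrak n$ with ends $\le i-2$, respectively $>i$. As $[i,i]$ is not linked to segments with end $\le i-2$, $\rho_i$ commutes with each factor of $\Pi_<$.

**Step 2: case (a).** Let $[f_1,i],\dots,[f_k,i]$ be the segments ending at $i$, and let $\mathcal D$, $\mathcal D'$ be the products of the $\delta([f_s,i])$, respectively of the $\delta([f_s,i-1])$. Both are irreducible. Each $\delta([f_s,i])$ can contribute at most one letter $i$ to the first factor, so $J_{i^k}(\mathcal D)=\kappa\otimes\mathcal D'$ and $\mathcal D\hookrightarrow\kappa\times\mathcal D'$. Hence $L(\mathfrak n)\hookrightarrow\Pi_<\times\mathcal D\times\Pi_>\hookrightarrow\kappa\times\Pi$ with $\Pi=\Pi_<\times\mathcal D'\times\Pi_>$. This product is in admissible order for $\mathfrak n^-$, which is (2). Its words start with ends of its segments, none of which is $i$, which is (3).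

**Step 3: case (b1).** The segments $[f_0,i-1]\subset[f,i]$ are not linked, so
$$L(\mathfrak n)\hookrightarrow\Pi_<\times\delta([f,i])\times\delta([f_0,i-1])\times\Pi_>\hookrightarrow\rho_i\times\Pi,\qquad\Pi=\Pi_<\times\delta([f,i-1])\times\delta([f_0,i-1])\times\Pi_>.$$
The order is admissible for $\mathfrak n^-$, and no end is $i$.

**Step 4: case (b2), embedding.** Let $E=L([f_0,i-1]+[f_0+1,i])=R(f_0;i-f_0,2)\subset\delta([f_0,i-1])\times\delta([f_0+1,i])$. The product $\Pi_<\times\delta([f_0,i-1])\times\delta([f_0+1,i])\times\delta([f,i])\times\Pi_>$ is in order of ends, and its unique irreducible sub $L(\mathfrak n)$ lies in the nonzero submodule $\Pi_<\times E\times\delta([f,i])\times\Pi_>$. For the pair $(E,R(i;1,1))$ we have $u=i-f_0>0$ and $u^*=0$, so $E\times\rho_i$ is irreducible by Proposition 16(i), and $E\times\rho_i\cong\rho_i\times E$. With $\delta([f,i])\hookrightarrow\rho_i\times\delta([f,i-1])$ we get (1) for $\Pi=\Pi_<\times E\times\delta([f,i-1])\times\Pi_>$.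

**Step 5: case (b2), conditions (2) and (3).** If $f\ge f_0+1$, then $[f,i-1]\subset[f_0+1,i]$ (or it is empty), so these are not linked, and $E\times\delta([f,i-1])\hookrightarrow\delta([f_0,i-1])\times\delta([f,i-1])\times\delta([f_0+1,i])$. If $f\le f_0$, then the pair $(E,R(f;i-f,1))$ has $v=0$, so $E\times\delta([f,i-1])$ is irreducible by Proposition 16(i), and it is isomorphic to $\delta([f,i-1])\times E\subset\delta([f,i-1])\times\delta([f_0,i-1])\times\delta([f_0+1,i])$. In both cases $\Pi$ embeds in a product for $\mathfrak n^-$ in order of ends, which gives (2). For (3), the words of $E$ start with $i-1$ by Lemma 7(b), and those of the other factors with their ends, none of which is $i$. $\square$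

## 13. Following $\mathfrak n_h$ through the moves

Write $h_0',h_1'$ for the bounds of $(A',B')$. If $h_0\le h\le h_1$ then $\mathfrak n_h(A,B)$ is defined.

**Lemma 18 (duality).** If $h_0\le h\le h_1$, then $\mathfrak n_h(A,B)^\vee=\mathfrak n_h(\Theta(A,B))$. The bounds $h_0,h_1$ are the same for $\Theta(A,B)$.

*Proof.* Mark the data of $\Theta(A,B)$ by a subscript $\Theta$: $u_\Theta=u^*$, $c_\Theta=d$, $d_\Theta=c$, $a_\Theta=b$, $v_\Theta=v^*$, and $g_\Theta=h+u^*-d=h-c+v$. By (4.1), $0\le g_\Theta\le b$ if and only if $c-v\le h\le z$; so $\mathfrak n_h(\Theta(A,B))$ is defined. Note $y_\Theta=-(\alpha+c-1)$, $\beta_\Theta=-(x+c-1)$, $x_\Theta=-(\beta+d-1)$ and $\alpha_\Theta=-(y+d-1)$.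

Negate the second group: row $i=c-1-r\ge c-h$, $0\le r<h$, becomes $[y_\Theta+r,\beta_\Theta+r-g]$. As $v_\Theta-g=v^*-g=d-h$, this is $[y_\Theta+r,\alpha_\Theta+(d-h)+r]$, and since $x_\Theta+(d-h)+g_\Theta=x_\Theta+u_\Theta=y_\Theta$, it is the second group of $\mathfrak n_h(\Theta(A,B))$. Negate the third group: row $j=d-1-r<h$, $r=d-h+j'$ with $0\le j'<h$, becomes $[x_\Theta+r,\alpha_\Theta+r+g]$. As $d-h+g=v^*=v_\Theta$ and $x_\Theta+d-h=y_\Theta-g_\Theta$, this is $[y_\Theta+j'-g_\Theta,\beta_\Theta+j']$, the third group. The unmodified rows $i<c-h$ of $A$ become $[y_\Theta+r,\beta_\Theta+r]$ with $r=c-1-i\ge h$, the fourth group, and the rows $j\ge h$ of $B$ become the first group. Finally $\max(0,d-u^*,d-v^*)=\max(0,c-v,c-u)$ and $\min(d,c,z)$ is symmetric. $\square$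

**Lemma 19 (tracking).** Let a move take $(A,B)$ to $(A',B')$. Then $\Phi(L(\mathfrak n_h(A,B)))=K\otimes L(\mathfrak n_h(A',B'))$ in the following cases:

- M1, if $v\ge1$, $\mathfrak n_h(A,B)$ is defined and $h\le c-1$ (if $c=1$, then $h=0$, and $\mathfrak n_0(A',B')$ means the multisegment of $B$);
- M2, M3 or M4, if $A'\lhd B'$ and $h_0'\le h\le h_1'$;
- P2, if $a,b\ge2$, $v\ge c$ and $\mathfrak n_h(A',B')$ is defined.

Moreover, for M1, M3, P2, at each step the functor takes the irreducible representation at hand to an irreducible $\rho_i\otimes\sigma$ with no word of $\sigma$ starting with $i$, and the multiplicity $k$ of Lemma 8 is $1$. For M2 and M4 this holds for the corresponding sequence of $\Phi_\Theta$ applied to $L(\mathfrak n_h(A,B))\circ\theta$.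

*Proof.* **Move M1.** Both $c$ and $u$ are lowered by one, so $g$ does not change. As $h\le c-1$, row $0$ belongs to the first group, and $\mathfrak n_h(A,B)=\Delta+\mathfrak n'$ with $\Delta=[x,\alpha]$ and $\mathfrak n'=\mathfrak n_h(A',B')$. All begins in $\mathfrak n'$ are $\ge x+1$: in the first two groups because the rows are $i\ge1$, in the third they are $\ge x+c-h$, in the fourth $\ge y+h=x+c+g$. So, ordering by begins with $\Delta$ first and writing $\Pi$ for the product of the other factors, $\delta(\Delta)\times L(\mathfrak n')\subset\delta(\Delta)\times\Pi$, whose unique irreducible sub is $L(\mathfrak n_h)$. Thus $L(\mathfrak n_h)\hookrightarrow\delta(\Delta)\times L(\mathfrak n')$.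

The ends in $\mathfrak n'$ are $>\alpha$, so words of $L(\mathfrak n')$ start with letters $>\alpha$. Put $T_p=\delta([x,\alpha-p])\times L(\mathfrak n')$ for $0\le p\le a$. Its words start with $\alpha-p$ (if $p<a$) or with a letter $>\alpha$, and $J_{\alpha-p}(T_p)=\rho_{\alpha-p}\otimes T_{p+1}$ by the geometric lemma. By Frobenius the Jacquet module of $L(\mathfrak n_h)$ has the quotient $\delta(\Delta)\otimes L(\mathfrak n')$; taking the Jacquet module of the first factor, $\Phi(L(\mathfrak n_h))$ has the quotient $K\otimes L(\mathfrak n')$, so all intermediate results are nonzero. Start with $L_0=L(\mathfrak n_h)\subset T_0$. If $L_p\subset T_p$ is irreducible, then $J_{\alpha-p}(L_p)\subset\rho_{\alpha-p}\otimes T_{p+1}$; an irreducible quotient $\rho_{\alpha-p}\otimes\sigma$ has $\sigma\in JH(T_{p+1})$ with no word starting with $\alpha-p$. By Lemma 4, and Lemma 2, $J_{\alpha-p}(L_p)=\rho_{\alpha-p}\otimes L_{p+1}$ with $L_{p+1}\subset T_{p+1}$ irreducible. At the end $L_a\subset T_a=L(\mathfrak n')$, so $L_a=L(\mathfrak n')$.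

**Move M3.** Here $h_0'=\max(0,c-u,c-v+1)$ and $h_1'=h_1$, and $g$ does not change. In $\mathfrak n_h(A',B')$ the ends of the third and fourth groups are lowered by one. Treat $i=\beta+j$ for $j=0,\dots,d-1$; the rows $0,\dots,j-1$ of the third and fourth groups have already been lowered, so they end at $i-2$ or below. Put $q=v+j$, so $\alpha+q=i$. The segments ending at $i$ are row $j$ of the last two groups, call it $[f_j,i]$, and row $q$ of the first two groups if $q<c$ and that row is nonempty. The only segment that can end at $i-1$ is row $q-1$ of the first two groups, if $q\le c$ and it is nonempty.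

Let $q\le c$. Since $q-1\ge v-1\ge c-h$, rows $q-1$ and $q$ (if $q<c$) belong to the second group. They have begins $f_0:=x+q-1+g$ and $f_0+1$, and equal lengths $a-g$. If $g=a$ these rows are empty, and Lemma 17(a) applies with $k=1$. The same holds if $q>c$. If $g<a$ and $q<c$, Lemma 17(b2) applies. If $g<a$ and $q=c$, then $j=c-v\le h-1$, so row $j$ is in the third group, and $f_j=y+j-g=x+c-h+j\le x+c-1\le f_0$; Lemma 17(b1) applies. In each case $[f_j,i]$ is replaced by $[f_j,i-1]$. After all steps we have $\mathfrak n_h(A',B')$.

**Move P2.** As $\mathfrak n_h(A',B')$ is defined, $g\le a-1$. So no segment of $\mathfrak n_h(A,B)$ is empty, and the ends are $\Gamma_A\sqcup\Gamma_B$, disjoint because $v\ge c$. When $i$ is treated, in increasing order, exactly one segment ends at $i$ and none at $i-1$, since all smaller ends have been lowered. Lemma 17(a) applies with $k=1$. In total all ends are lowered by one.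

**Moves M2 and M4.** By F6 and Lemma 18, $L(\mathfrak n_h(A,B))\circ\theta=L(\mathfrak n_h(\Theta(A,B)))$, because $[h_0',h_1']\subset[h_0,h_1]$. Now $\Phi_\Theta$ is M3, respectively M1, from $\Theta(A,B)$ to $\Theta(A',B')$. By Lemma 18 for $(A',B')$ the bounds of $\Theta(A',B')$ are $h_0',h_1'$, so for M2 the case M3 applies. For M4 the case M1 applies: it requires $v_\Theta=v^*\ge1$ and $h\le c_\Theta-1=d-1$, which holds as $h\le h_1'\le d-1$. So $\Phi_\Theta$ gives $K\otimes L(\mathfrak n_h(\Theta(A',B')))$. Twisting the last factor by $\theta$ and using Lemma 18 for $(A',B')$, we get $K\otimes L(\mathfrak n_h(A',B'))$. $\square$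

**Lemma 20 (recognition).** In a situation of Lemma 19, if $L\in JH(A\times B)$ and $\Phi(L)\cong K\otimes L(\mathfrak n_h(A',B'))$, then $L\cong L(\mathfrak n_h(A,B))$.

*Proof.* For M1, M3, P2 let $L=L_0,L_1,\dots$ and $M_0=L(\mathfrak n_h(A,B)),M_1,\dots$ be the irreducible representations obtained from $L$ and from $L(\mathfrak n_h(A,B))$ after each letter. At the end they agree. If $L_{p+1}\cong M_{p+1}=:\sigma$, then no word of $\sigma$ starts with the letter $i$ just removed, and $J_i(L_p)\cong\rho_i\otimes\sigma\cong J_i(M_p)$; by Lemma 4, $L_p\cong M_p$. For M2 and M4 apply this to $L\circ\theta$ and $\Phi_\Theta$. $\square$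

## 14. The Langlands data of the levels

**Step 1: the class $\mathcal S$.** Let $\mathcal S$ be the class of pairs $A\lhd B$ with $u\ge c$ and $v\ge c$. For such pairs $z=a+c-u\le a$, $z=b+c-v\le b$ and $v^*,u^*\ge d$, so $h_0=0$ and $N=h_1=\min(c,d,z)$. We claim that level $k$ of $A\times B$ is $L(\mathfrak n_{k-1})$, by induction on $a+b+c+d$.

If $z>N$, then $\min(c,d)=N$ and $a,b\ge z>N$. P2 lowers $a,b,z$, and preserves $N$ and $\mathcal S$. If $z=N$ and not all of $a,b,c,d$ equal $N$, one of M1–M4 preserves $N$ by Lemma 11. It also preserves $\mathcal S$: M1 lowers $c,u,v$ together; M3 is used if $b>N$, and then $v-1=b-1+c-N\ge c$; M2 is used if $a>N$, and then $u-1=a-1+c-N\ge c$; M4 does not change $c,u,v$.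

In both cases nothing is killed (Section 10). Since $\Phi$ is exact and takes irreducible constituents to irreducible ones, it maps the chain of submodules of $A\times B$ to that of $K\otimes(A'\times B')$, and level $k$ to level $k$, for $1\le k\le N+1$. The bounds are $h_0=h_0'=0$ and $h_1=h_1'=N$; for M1, $h\le N\le c-1$; for P2, $v\ge c$ and $a,b\ge2$. So Lemma 19 applies for $0\le h\le N$. By induction level $k$ of $A'\times B'$ is $L(\mathfrak n_{k-1}(A',B'))$, and Lemma 20 gives the claim.

There remains the square $a=b=c=d=u=N$, with $x=0$, $y=N$. For $h=N$ we have $g=N=a$, so the first two groups are empty, there is no fourth group, and $\mathfrak n_N=\sum_{j<N}[j,2N-1+j]$. So $L(\mathfrak n_N)=R(0;2N,N)=C$, which is level $N+1$ by Section 11. M1 kills only this level, and leads to a pair in $\mathcal S$ with $N-1$ in place of $N$ (for $N=1$, to $B$ alone). So for $k\le N$, $\Phi$ maps level $k$ to level $k$. Lemma 19 for M1 with $h=k-1\le c-1$, induction and Lemma 20 identify the levels $1,\dots,N$. For $N=1$ the induction is replaced by the remark that $\Phi$ of level $1$ is $K\otimes B$.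

**Step 2: all pairs.** Let $A\lhd B$. Invert M3 repeatedly until $v\ge c$, then M2 repeatedly until $u\ge c$. This reaches a pair in $\mathcal S$, and all intermediate pairs satisfy $\lhd$. We go back one move at a time, from a pair $(\hat A,\hat B)$ for which (iii) is known to the next pair, which we call $(A,B)$. By exactness and Lemma 10(a), $\Phi$ of the uniserial module $\hat A\times\hat B$ is $K\otimes(A\times B)$, whose levels, in order, are the nonzero $\Phi$ of the levels of $\hat A\times\hat B$. The moves M2 and M3 lower $u$ or $v$ and do not change $c,d,z$, so the range $[h_0,h_1]$ for $(A,B)$ is contained in that for $(\hat A,\hat B)$. For $h$ in $[h_0,h_1]$, Lemma 19 gives $\Phi(L(\mathfrak n_h(\hat A,\hat B)))=K\otimes L(\mathfrak n_h(A,B))\ne0$. These are $N(A,B)+1=\ell(A\times B)$ levels that are not killed, hence all of them, and they come in order of increasing $h$. So level $k$ of $A\times B$ is $L(\mathfrak n_{h_0+k-1})$. The statement for $B\times A$ follows from $\#$. This proves Theorem A(iii). $\blacksquare$
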